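# A metabelian subgroup of Thompson's group $F$ that is not biembeddable with any fast group

## A two-generated counterexample inside $F$

**Theorem 1.** There is a 2-generated metabelian subgroup $G\le F$ with $m(G)=3$ and $r(G)=2$, where $m$ and $r$ are the two numbers defined in the section on orbitals below. Consequently $G$ is not biembeddable with any group admitting a fast generating set. In particular, the conjecture "every finitely generated subgroup of $F$ is biembeddable with a group admitting a (finite) fast generating set" is false.

Let us unpack the words. Put $I=[0,1]$. The group $\mathrm{PL}_+(I)$ consists of the orientation-preserving piecewise linear homeomorphisms of $I$ with finitely many breakpoints. Thompson's group $F$ is the subgroup of those elements whose breakpoints lie in $\mathbb Z[1/2]$ and whose slopes are integer powers of $2$. Maps act on the left, and $[g,h]=ghg^{-1}h^{-1}$. A group is *metabelian* if its commutator subgroup is abelian.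

**Definition (support, bump).** The support of $g\in\mathrm{PL}_+(I)$ is $\operatorname{supp}g=\{x\in I: g(x)\ne x\}$. A *bump* of $g$ is a connected component of $\operatorname{supp} g$.

The support is open and omits $0$ and $1$. By piecewise linearity there are finitely many bumps. Each is an open interval, invariant under $g$, with endpoints fixed by $g$. On a bump, $g$ moves all points in the same direction. We also use constantly that $\operatorname{supp}(hgh^{-1})=h(\operatorname{supp}g)$.

**Definition (fast set).** A finite set $X\subseteq \mathrm{PL}_+(I)$ is *fast* if the boundaries of the supports of its elements are (pairwise) disjoint and, for every $n>1$, the map $x\mapsto x^n$ on $X$ extends to a monomorphism $\langle X\rangle\to\langle X\rangle$. A group *admits a fast generating set* if it is isomorphic to $\langle X\rangle$ for some finite fast $X\subseteq\mathrm{PL}_+(I)$.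

**Definition (biembeddable).** Groups $G,H$ are *biembeddable* if $G$ embeds into $H$ and $H$ embeds into $G$.

For example, $\mathbb Z$ and $\mathbb Z$ generated by any nontrivial $x\in \mathrm{PL}_+(I)$ are the same group, and $X=\{x\}$ is fast: there is only one boundary, and $x\mapsto x^n$ is injective on $\langle x\rangle\cong\mathbb Z$. By contrast $\{x,x^2\}$ with $x\neq 1$ is not fast, since $x$ and $x^2$ have the same support.

The conjecture is taken from the report on Set Theory at https://www.mfo.de/document/1707/OWR_2017_11.pdf. Its background consists of two results of Bleak, Brin, Kassabov, Moore and Zaremsky. First, if two finite fast sets $X,Y$ have isomorphic dynamical diagrams (diagrams recording the orientation and relationship of the components of the supports), then the isomorphism induces a bijection $X\to Y$ which extends to an isomorphism $\langle X\rangle\cong\langle Y\rangle$. Second, if $X$ is finite and fast and $M\subseteq I$ meets every support component of an element of $X$, then restricting to the orbit $M\langle X\rangle$ is a monomorphism on $\langle X\rangle$. Consequently every finitely generated subgroup of $\mathrm{PL}_+(I)$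 with a fast generating set embeds into $F$. We use neither result. Of fastness we use only the first half of the definition, the disjointness of boundaries.

## Abelian groups and $\mathbb Z\wr\mathbb Z$ obey the conjecture

Start with the smallest cases. The group $F$ is torsion-free: a nontrivial $g$ moves some $x$, say $g(x)>x$, and then $x<g(x)<g^2(x)<\cdots$. So a finitely generated abelian subgroup of $F$ is some $\mathbb Z^n$. Choose $n$ one-bump elements whose supports have pairwise disjoint closures. They generate $\mathbb Z^n$, their boundaries are disjoint, and $x\mapsto x^k$ extends to multiplication by $k$, which is injective. So the conjecture holds for abelian subgroups.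

The first nonabelian case is the wreath product
$$W=\mathbb Z\wr\mathbb Z=\Big(\bigoplus_{j\in\mathbb Z}\mathbb Z\alpha_j\Big)\rtimes\langle t\rangle,\qquad t\,\alpha_j\,t^{-1}=\alpha_{j+1}.$$
It is generated by $t$ and $\alpha=\alpha_0$. Its base group is abelian with abelian quotient, so $W$ is metabelian; and it is nonabelian. We recall two elementary facts.

**Lemma 1.** (a) Let $t,\alpha$ be elements of a group such that the conjugates $t^j\alpha t^{-j}$, $j\in\mathbb Z$, form a basis of a free abelian subgroup $M$, and $t^n\notin M$ for $n\ne0$. Then $\langle t,\alpha\rangle\cong W$. (b) Let $M\rtimes Q$ and $M'\rtimes Q'$ be semidirect products, and let $\varphi_M:M\to M'$, $\varphi_Q:Q\to Q'$ be injective homomorphisms with $\varphi_M(qxq^{-1})=\varphi_Q(q)\varphi_M(x)\varphi_Q(q)^{-1}$ for all $x\in M$, $q\in Q$. Then $xq\mapsto\varphi_M(x)\varphi_Q(q)$ is an injective homomorphism $M\rtimes Q\to M'\rtimes Q'$.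

*Proof.* (a) Conjugation by $t$ shifts the basis of $M$, so $M$ is normal in $\langle t,\alpha\rangle=M\langle t\rangle$. Since $t^n\notin M$ for $n\neq0$, the element $t$ has infinite order and $M\cap\langle t\rangle=1$. So the group is $M\rtimes\langle t\rangle$ with the shift action. (b) Compatibility gives $\varphi(xq\cdot x'q')=\varphi_M(x)\varphi_M(qx'q^{-1})\varphi_Q(qq')=\varphi_M(x)\varphi_Q(q)\varphi_M(x')\varphi_Q(q')$. If $\varphi_M(x)\varphi_Q(q)=1$, then both factors are trivial because $M'\cap Q'=1$, so $x=1$ and $q=1$. $\square$

Here is $W$ inside $F$. Let
$$f(x)=\begin{cases}x/2,&0\le x\le\frac12,\\ x-\frac14,&\frac12\le x\le\frac34,\\ 2x-1,&\frac34\le x\le1.\end{cases}$$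
The pieces match: $f(\frac12)=\frac14$, $f(\frac34)=\frac12$, $f(1)=1$. So $f\in F$. On $(0,1)$ we have $f(x)<x$, because $x/2<x$, $x-\frac14<x$, and $2x-1<x$ for $x<1$. For a closed interval $J=[p,q]\subseteq I$ let $\theta_J(x)=p+(q-p)x$; the *copy* on $J$ of an element $g$ is $\theta_Jg\theta_J^{-1}$ on $J$ and the identity elsewhere. It has the same slopes as $g$ (and slope $1$ outside $J$), so if $p$ is dyadic, $q-p$ is a power of $2$ and $g\in F$, the copy lies in $F$. Let $s\in F$ be the copy of $f$ on $[\frac9{16},\frac{11}{16}]$, an interval of length $\frac18$. Its support is $(\frac9{16},\frac{11}{16})\subset[\frac12,\frac34)$.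

Since $f(\frac34)=\frac12$, we have $f^j([\frac12,\frac34))=[f^{j+1}(\frac34),f^j(\frac34))$, and these intervals are pairwise disjoint for $j\in\mathbb Z$. So the elements $f^jsf^{-j}$ have pairwise disjoint supports and infinite order. They form a basis of a free abelian group $M$. Every element of $M$ is a finite product of elements supported away from $0$, hence is the identity near $0$, while $f^n$ has slope $2^{-n}$ at $0$. By Lemma 1(a), with $t=f$ and $\alpha=s$,
$$\langle f,s\rangle\cong W. \tag{1}$$

**Lemma 2.** For all integers $r,z\ge0$ the group $W^r\times\mathbb Z^z$ admits a fast generating set.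

*Proof.* Choose $r+z$ closed intervals in $I$, pairwise disjoint. Put the copies of $f$ and $s$ on each of the first $r$, and one one-bump element supported in the interior of each of the others; call the resulting set $X$. Groups with pairwise disjoint supports generate their direct product, so $\langle X\rangle\cong W^r\times\mathbb Z^z$. The boundaries of $\operatorname{supp}f$ and $\operatorname{supp}s$ are $\{0,1\}$ and $\{\frac9{16},\frac{11}{16}\}$, which are disjoint, and different intervals do not meet, so the boundaries are disjoint. Let $n>1$. On $W$ take $\alpha_j\mapsto\alpha_{nj}^n$ on the base and $t\mapsto t^n$. Both maps are injective, and they are compatible, since $t^n\alpha_{nj}^nt^{-n}=\alpha_{n(j+1)}^n$. By Lemma 1(b) they give a monomorphism $W\to W$ with $t\mapsto t^n$, $\alpha\mapsto\alpha^n$. Together with multiplication by $n$ on each $\mathbb Z$, the product map is an injective endomorphism extending $x\mapsto x^n$ on $X$. $\square$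

Disjointness of boundaries is a property of a generating set and not of a group: the set $\{f,fs\}$ also generates $\langle f,s\rangle$, but $fs(x)<x$ on $(0,1)$, so both supports are $(0,1)$.

## Three copies of $\mathbb Z\wr\mathbb Z$ driven by two generators

For $i=1,2,3$ let $A_i=(\frac{i-1}4,\frac i4)$ and let $f_i,s_i\in F$ be the copies of $f,s$ on $\overline{A_i}$. Put
$$u=f_1\,s_2\,f_3,\qquad v=s_1\,f_2\,f_3s_3,\qquad G=\langle u,v\rangle\le F. \tag{2}$$
On $A_1$ the generators restrict to $f_1$ and $s_1$; on $A_2$ to $s_2$ and $f_2$; on $A_3$ to $f_3$ and $f_3s_3$. So on each $A_i$ the group $G$ acts as the copy of $\langle f,s\rangle$, and $G$ embeds in $W^3$. Hence $G$ is metabelian.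

How would one try to find a fast group biembeddable with $G$? Write the right slope of $g\in G$ at $\frac{i-1}4$ as $2^{-e_i(g)}$. Each $e_i:G\to\mathbb Z$ is a homomorphism, and
$$(e_1,e_2,e_3)(u)=(1,0,1),\qquad (e_1,e_2,e_3)(v)=(0,1,1),\qquad e_3=e_1+e_2. \tag{3}$$

The first attempt is to find a fast generating pair for $G$ itself. Suppose $x,y$ generate $G$ and their supports have disjoint boundaries. For each $i$, the point $\frac{i-1}4$ is fixed by $G$, so an element with $e_i\ne0$ has that point in the boundary of its support. Hence for each $i$ at most one of $e_i(x),e_i(y)$ is nonzero, and one of them is nonzero since $e_i\ne0$. There are three indices and two generators, so two indices $i\ne j$ share the generator, say $x$; then $e_i$ and $e_j$ both vanish at $y$ and are proportional. But $e_1$, $e_2$, $e_1+e_2$ are pairwise nonproportional. So no such pair exists.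

The second attempt uses the freedom of biembeddability: decouple the three intervals. By Lemma 2, $W^3$ is fast, and $G$ embeds in it. For the reverse embedding the obvious plan is to find, for each $i$, an element of $G$ that translates $A_i$ and has slope $1$ at the left ends of the other two. Here the plan stops: by (3), $e_1(g)=e_2(g)=0$ forces $e_3(g)=0$. So $W^3$ looks too large. Using only two of the intervals is no better. Consider
$$c=\big[[[u,v],v],u\big].$$
On $A_1$, both $[u,v]$ and $v=s_1$ lie in the abelian base group of $\langle f_1,s_1\rangle$, so $[[u,v],v]$ is trivial there. On $A_2$, both $[[u,v],v]$ and $u=s_2$ lie in the base group, so $c$ is trivial there. On $A_3$ identify the base group with $\mathbb Z[t,t^{-1}]$, with $f_3^{\,j}s_3f_3^{-j}$ corresponding to $t^j$. Both $u$ and $v$ act on the base by multiplication by $t$. We get $[f_3,f_3s_3]=f_3(f_3s_3f_3^{-1}s_3^{-1})f_3^{-1}$, which is $t^2-t$, and each further commutator multiplies by $1-t$, so $c$ is $(t^2-t)(1-t)^2\ne0$ on $A_3$. Hence restricting $G$ to $A_1\cup A_2$ is not injective.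

So there are three different "directions" $e_1,e_2,e_3$ that all matter, inside a plane. These attempts do not exclude some unrelated fast group. To exclude all of them we must show that any embedding, knowing nothing of the action on $I$, must respect the directions. The computation of $c$ suggests how: we found an element of the commutator subgroup living on one orbital only, and whether $g$ commutes with it should tell whether $e_3(g)=0$.

## Orbitals, exponents, and the numbers $m$ and $r$

Let $H=\langle X\rangle\le\mathrm{PL}_+(I)$ with $X$ finite.

**Definition (orbital).** The *orbitals* of $H$ are the connected components of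
$$\bigcup_{x\in X}\operatorname{supp}x=\{p\in I: hp\ne p\text{ for some }h\in H\}.$$

The two sets agree, since a point fixed by all generators is fixed by $H$. There are finitely many orbitals, as the union consists of finitely many bumps. Let $A=(a,b)$ be one. Then $H$ fixes $a$ and $b$ and preserves $A$. For $p\in A$,
$$\inf Hp=a,\ \text{and the infimum is not attained;}\qquad \sup Hp=b \text{ likewise.} \tag{4}$$
Indeed $\inf Hp$ is fixed by $H$, since $H$ permutes the orbit and preserves order, so it is not in $A$; as it lies in $[a,p]$ it equals $a$, while $Hp\subset A$. The same applies to $\sup$.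

We say $g,h\in H$ *commute on $A$* if $[g,h]|_A=\mathrm{id}$. Since elements of $H$ are the identity outside the orbitals, $g$ and $h$ commute iff they commute on every orbital.

**Definition (active, inactive).** Let $D_A(h)$ be the right derivative of $h$ at $a$. Then $D_A:H\to\mathbb R_{>0}$ is a homomorphism. Call $h$ *active* on $A$ if $D_A(h)\ne1$, and *inactive* otherwise.

By piecewise linearity, $D_A(h)=1$ iff $h$ is the identity near $a$ in $A$; "near $a$ in $A$" means on some $(a,a+\varepsilon)$. One-sided derivatives at $a$ and at $b$ are homomorphisms into abelian groups, so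
$$\text{every element of }[H,H]\text{ is the identity near } a \text{ and near } b \text{ in } A. \tag{5}$$
Moreover $A$ is the union of finitely many bumps of generators, so
$$\text{some generator has a bump with left endpoint } a,\text{ and is active on } A. \tag{6}$$

**Definition (discrete, $\lambda_A$).** $H$ is *discrete* if $D_A(H)$ is infinite cyclic for every orbital $A$. Then let $\delta_A>1$ be the generator of $D_A(H)$, and let $\lambda_A:H\to\mathbb Z$ be the surjective homomorphism with $D_A(h)=\delta_A^{\lambda_A(h)}$.

So $\lambda_A(h)=0$ iff $h$ is inactive on $A$. Every finitely generated subgroup of $F$ is discrete, because slopes are powers of $2$ and $D_A(H)\ne1$ by (6). A nondiscrete example in $\mathrm{PL}_+(I)$ is generated by one element with slope $2$ and one with slope $3$ at $0$: for the orbital starting at $0$ the group $D_A(H)$ is generated by $2$ and $3$, so it is $\mathbb Z^2$.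

**Definition ($E$, $m$, $r$).** For $H$ discrete, let $E(H)$ be the set of orbitals on which $[H,H]$ acts nontrivially. In the $\mathbb Q$-vector space $\operatorname{Hom}(H,\mathbb Q)$ put
$$m(H)=\#\{\mathbb Q\lambda_A: A\in E(H)\},\qquad r(H)=\dim_{\mathbb Q}\operatorname{span}\{\lambda_A:A\in E(H)\}.$$

Thus $m$ counts lines and $r$ is the dimension they span; always $r\le m$. For $\langle f,s\rangle$ there is one orbital $(0,1)$, with $\lambda(f)=-1$ and $\lambda(s)=0$. The group is nonabelian, so $E=\{(0,1)\}$ and $m=r=1$. For an abelian group, $E=\emptyset$ and $m=r=0$.

The restriction to $E(H)$ is needed if we hope for isomorphism invariants. Take one-bump elements $g_1,g_2,g_3\in F$ with disjoint supports. The groups $\langle g_1,g_2\rangle$ and $\langle g_1g_3,g_2g_3\rangle$ are both $\mathbb Z^2$, because $(g_1g_3)^x(g_2g_3)^y=g_1^xg_2^yg_3^{x+y}$ is trivial only for $x=y=0$. Yet the first has two lines $\mathbb Q\lambda_A$ and the second has three, if all orbitals are counted.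

The proof of Theorem 1 rests on two theorems.

**Theorem 2.** If $G,H\le\mathrm{PL}_+(I)$ are finitely generated, metabelian and discrete, and $G$ embeds in $H$, then $m(G)\le m(H)$ and $r(G)\le r(H)$.

**Theorem 3.** If $X\subseteq\mathrm{PL}_+(I)$ is finite, the boundaries of the supports of its elements are pairwise disjoint, and $H=\langle X\rangle$ is metabelian, then $H$ is discrete and $m(H)=r(H)$. Hence a finitely generated metabelian $G\le F$ with $m(G)\ne r(G)$ is not biembeddable with any group admitting a fast generating set.

## Commutation on an orbital of a metabelian PL group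

The aim here is a dictionary: on an orbital, commuting with a nontrivial inactive element is the same as being inactive. It rests on one fact about commuting PL maps.

**Lemma 3.** If $k,k'\in\mathrm{PL}_+(I)$ commute and bumps $J$ of $k$ and $J'$ of $k'$ intersect, then $J=J'$.

*Proof.* If two intersecting open intervals differ, an endpoint of one lies in the other. By symmetry let $e$ be an endpoint of $J$ with $e\in J'$. Since $k'$ commutes with $k$, it preserves $\operatorname{supp}k$ and permutes its components. So each $k'^n(J)$, $n\in\mathbb Z$, is a bump of $k$, with endpoint $k'^n(e)$ on the same side. These points are distinct because $e$ lies in a bump of $k'$. So $k$ has infinitely many bumps, a contradiction. $\square$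

**Lemma 4.** Let $H\le\mathrm{PL}_+(I)$ be finitely generated and metabelian, and let $A=(a,b)$ be an orbital of $H$.

1. If $h\in H$ is not the identity near $a$ in $A$, or not the identity near $b$ in $A$, then $A$ is a bump of $h$. Hence $h$ is inactive on $A$ iff it is the identity near $a$ iff it is the identity near $b$, and then $\operatorname{supp}h\cap A$ lies in a compact subset of $A$.
2. Some element of $H$ is active on $A$.
3. If $h,h'\in H$ are inactive on $A$, they commute on $A$.
4. If $g$ is active on $A$, and $c$ is inactive on $A$ and nontrivial on $A$, then $g,c$ do not commute on $A$.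

Before the proof, note that (1) really uses metabelianness. Let $h\in F$ be the copy of $f$ on $[0,\frac12]$. The group $\langle f,h\rangle$ has the single orbital $(0,1)$, and $h$ is active there but fixes $[\frac12,1]$ pointwise. So $\langle f,h\rangle$ violates (1), and therefore is not metabelian.

*Proof of Lemma 4.*

**Part 1: an active element has no fixed point in $A$.** Conjugating $H$ by the reflection $x\mapsto1-x$ exchanges $a$ and $b$, so it suffices to treat $a$. Let $h$ be active on $A$ and suppose that $h$ has a fixed point in $A$. Since $h$ moves all points of $A$ close to $a$, there is a smallest fixed point $d\in A$, and $(a,d)$ is a bump of $h$. We ask whether $[H,H]$ fixes the orbit $Hd$ pointwise.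

Suppose it does. Let $g\in H$ and $c=[g^{-1},h]=g^{-1}hgh^{-1}\in[H,H]$. Then $gch=hg$, so
$$h(gd)=gc(hd)=g(cd)=gd .$$
So $h$ fixes every point of $Hd$. By (4), $Hd$ has points in $(a,d)$, which contradicts that $(a,d)$ is a bump of $h$.

Suppose it does not: some $k_0\in[H,H]$ moves some $gd$ with $g\in H$. Then $k=g^{-1}k_0g\in[H,H]$ moves $d$. Let $(p,q)\ni d$ be the bump of $k$ containing $d$. It lies in $A$, and $p>a$ because $k$ is the identity near $a$ by (5). So $a<p<d$, and therefore $h(p)\ne p$. The element $hkh^{-1}\in[H,H]$ commutes with $k$, as $[H,H]$ is abelian. It has the bump $(h(p),h(q))$, which contains $h(d)=d$. This bump meets $(p,q)$ at $d$ and differs from it, contradicting Lemma 3.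

So $A$ is a bump of $h$. If $A$ is a bump of $h$, then $h$ is the identity neither near $a$ nor near $b$. So being the identity near $a$ is equivalent to being the identity near $b$, and by definition to being inactive. An element that is the identity near both ends has $\operatorname{supp}h\cap A$ inside a compact subset of $A$.

**Part 2: there is an active element.** This is (6).

**Part 3: inactive elements commute.** The purpose is to replace $h,h'$ by elements of the abelian group $[H,H]$ without changing their commutator on $A$. By parts 2 and 1 some $k\in H$ has $A$ as a bump; replacing $k$ by $k^{-1}$ we may assume $k(p)>p$ for all $p\in A$. By part 1 choose $C=[u_0,v_0]\subset A$ containing $\operatorname{supp}h\cap A$ and $\operatorname{supp}h'\cap A$. The points $k^n(u_0)$ increase to a fixed point of $k$ in $(u_0,b]$, which must be $b$; so $k^N(u_0)>v_0$ for some $N\geq 1$. Then $k^N(C)$ lies to the right of $C$, and applying $k^{-N}$, the set $k^{-N}(C)$ lies to the left of $C$. So $k^{-N}(C),C,k^N(C)$ are pairwise disjoint. Put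
$$y=[h,k^N]=h\,w,\quad w=k^Nh^{-1}k^{-N},\qquad\qquad y'=[h',k^{-N}]=h'\,w',\quad w'=k^{-N}h'^{-1}k^N .$$
On $A$, $h$ and $h'$ are supported in $C$, $w$ in $k^N(C)$ and $w'$ in $k^{-N}(C)$. So on $A$ the elements $w$ and $w'$ commute with each other and with $h,h'$, whence
$$[y,y']|_A=\big(h\,w\,h'\,w'\,w^{-1}h^{-1}\,w'^{-1}h'^{-1}\big)|_A=[h,h']|_A .$$
Since $y,y'\in[H,H]$, which is abelian, $[h,h']|_A=\mathrm{id}$.

**Part 4: active and nontrivial inactive do not commute.** Let $t_0=\inf(\operatorname{supp}c\cap A)$; by part 1, $t_0\in A$. If $g$ and $c$ commute on $A$, then for $p\in A$ with $cp\ne p$ we get $c(gp)=g(cp)\ne gp$, and the same with $g^{-1}$. So $g$ preserves $\operatorname{supp}c\cap A$ and fixes $t_0$. But $A$ is a bump of $g$ by part 1, a contradiction. $\square$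

## Embeddings carry exponent lines onto exponent lines

We prove Theorem 2. Let $\varphi:G\to H$ be injective. The heart is the following.

**Claim.** For every $A\in E(G)$ there is $B\in E(H)$ with $\lambda_B\circ\varphi\in\mathbb Q^\times\lambda_A$.

**Step 1: isolate the line of $A$.** We want $c\in[G,G]$ that is nontrivial on $A$ and trivial on every orbital $A'$ of $G$ with $\mathbb Q\lambda_{A'}\ne\mathbb Q\lambda_A$. This generalizes the element $c$ computed by hand above. Let $A_1',\dots,A_k'$ be all such orbitals. For each $i$ there is $v_i\in G$ with
$$\lambda_{A_i'}(v_i)=0\ne\lambda_A(v_i).$$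
Otherwise $\ker\lambda_{A_i'}\subseteq\ker\lambda_A$, so $\lambda_A$ factors through $\lambda_{A_i'}:G\twoheadrightarrow\mathbb Z$ and is an integer multiple of it, nonzero since $\lambda_A\ne0$. Then the lines agree, contrary to the choice of $A_i'$.

As $A\in E(G)$, there is $c_0\in[G,G]$ nontrivial on $A$. Put $c_i=[c_{i-1},v_i]\in[G,G]$ for $i=1,\dots,k$. All $c_i$ are inactive on all orbitals by (5). By induction $c_i$ is nontrivial on $A$: $c_{i-1}$ is inactive and nontrivial there and $v_i$ is active, so they do not commute on $A$ by Lemma 4(4). On $A_i'$ both $c_{i-1}$ and $v_i$ are inactive, so $c_i$ is trivial there by Lemma 4(3). On $A_1',\dots,A_{i-1}'$ the element $c_{i-1}$ is already trivial, hence so is $c_i$. Take $c=c_k$.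

**Step 2: express $\ker\lambda_A$ by commutation.** We show that for $v\in G$,
$$v\text{ commutes with }c\iff\lambda_A(v)=0. \tag{7}$$
Suppose $\lambda_A(v)=0$. On an orbital $A'$ with $\mathbb Q\lambda_{A'}=\mathbb Q\lambda_A$ we have $\lambda_{A'}(v)=0$, so $v$ is inactive there and commutes there with the inactive $c$, by Lemma 4(3). On the other orbitals $c$ is trivial. So $v$ and $c$ commute. If $\lambda_A(v)\ne0$, then $v$ is active on $A$ and $c$ is inactive and nontrivial on $A$, so they do not commute, by Lemma 4(4).

**Step 3: read the same commutation in $H$.** Choose $v_0\in G$ with $\lambda_A(v_0)\ne0$. By (7) and injectivity, $\varphi(v_0)$ and $\varphi(c)$ do not commute, so they fail to commute on some orbital $B$ of $H$. Then $\varphi(c)$ is nontrivial on $B$, and since $\varphi(c)\in[H,H]$ it is inactive on $B$ and $B\in E(H)$. If $\varphi(v_0)$ were inactive on $B$, it would commute there with $\varphi(c)$ by Lemma 4(3); so $\lambda_B(\varphi(v_0))\ne0$. Now let $v\in\ker\lambda_A$. By (7), $\varphi(v)$ commutes with $\varphi(c)$, in particular on $B$. If $\varphi(v)$ were active on $B$, this would contradict Lemma 4(4). So $\lambda_B(\varphi(v))=0$.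 Thus $\lambda_B\circ\varphi$ is nonzero and vanishes on $\ker\lambda_A$. It factors through $\lambda_A:G\twoheadrightarrow\mathbb Z$, so it is a nonzero multiple of $\lambda_A$. This proves the claim.

**Step 4: count lines and dimensions.** We turn the claim into inequalities by means of the linear map $\varphi^*:\operatorname{Hom}(H,\mathbb Q)\to\operatorname{Hom}(G,\mathbb Q)$, $\psi\mapsto\psi\circ\varphi$. By the claim each line $\mathbb Q\lambda_A$ with $A\in E(G)$ equals $\varphi^*(\mathbb Q\lambda_B)$ for some $B\in E(H)$. Different lines on the left need different lines $\mathbb Q\lambda_B$, so $m(G)\le m(H)$. Also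
$$\operatorname{span}\{\lambda_A\}_{A\in E(G)}\subseteq\varphi^*\big(\operatorname{span}\{\lambda_B\}_{B\in E(H)}\big),$$
and a linear map does not raise dimension, so $r(G)\le r(H)$. This proves Theorem 2. $\square$

In particular, biembeddable groups of this class have equal $m$ and equal $r$.

## Disjoint boundaries make the exponent lines independent

We prove Theorem 3. Let $H=\langle X\rangle$ be as there.

**Step 1: each orbital is driven by exactly one generator.** Let $A=(a,b)$ be an orbital. By (6) some $x\in X$ has a bump with left endpoint $a$, so $a\in\partial\operatorname{supp}x$. Suppose $y\in X\setminus\{x\}$ is not the identity near $a$ in $A$. Then $y$ fixes $a$ and moves all points of $A$ close to $a$, so $a\in\partial\operatorname{supp}y$, contrary to the disjointness hypothesis. So $x=x_A$ is the unique element of $X$ active on $A$. Therefore $D_A(H)=\langle D_A(x_A)\rangle$ with $D_A(x_A)\ne1$, which is infinite cyclic. So $H$ is discrete, and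
$$\lambda_A(x_A)=\pm1,\qquad\lambda_A(y)=0\ \text{ for }y\in X\setminus\{x_A\}. \tag{8}$$

**Step 2: the distinct lines are linearly independent.** A homomorphism is determined by its values on $X$, so by (8) $x_A=x_B$ implies $\lambda_A=\pm\lambda_B$. If instead $x_{A_1},\dots,x_{A_s}$ are distinct, evaluating a linear relation among $\lambda_{A_1},\dots,\lambda_{A_s}$ at $x_{A_i}$ shows that its $i$th coefficient is $0$. So $\lambda_{A_1},\dots,\lambda_{A_s}$ are linearly independent. Choosing one orbital of $E(H)$ for each occurring generator, we see that the distinct lines $\mathbb Q\lambda_A$, $A\in E(H)$, are linearly independent. That is, $m(H)=r(H)$.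

**Step 3: exclude biembeddability.** Let $G\le F$ be finitely generated, metabelian, and biembeddable with a group admitting a fast generating set, say with $H=\langle X\rangle$, $X$ finite and fast. Since $H$ embeds in $G$, it is metabelian, so Steps 1 and 2 apply to it. The group $G$ is discrete as a finitely generated subgroup of $F$. Theorem 2, applied in both directions, gives
$$m(G)\le m(H)=r(H)\le r(G)\le m(G),$$
so $m(G)=r(G)$. This proves Theorem 3. $\square$

## The invariants of $\langle u,v\rangle$

We complete the proof of Theorem 1 with the group $G=\langle u,v\rangle\le F$ of (2). It is 2-generated, and it embeds in $W^3$, so it is metabelian.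

**Step 1: find the orbitals and $E(G)$.** We have $A_1\cup A_3\subseteq\operatorname{supp}u$ and $A_2\subseteq\operatorname{supp}v$, and both supports lie in $A_1\cup A_2\cup A_3$. So this is their union, and the points $\frac14,\frac12$ are not in it. The orbitals are $A_1,A_2,A_3$. On each of them $G$ acts as a copy of the nonabelian group $\langle f,s\rangle$, so $[G,G]$ acts nontrivially, and $E(G)=\{A_1,A_2,A_3\}$.

**Step 2: compute $m$ and $r$.** The slope of $f$ at $0$ is $\frac12$, and each $s_i$ is the identity near the left end of $A_i$. So the values on $(u,v)$ are
$$\lambda_{A_1}=(-1,0),\qquad\lambda_{A_2}=(0,-1),\qquad\lambda_{A_3}=(-1,-1).$$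
These are the homomorphisms $-e_i$ of (3). They lie in a space of dimension at most $2$, because a homomorphism on $G$ is determined by its values on $u$ and $v$. They span three distinct lines in a space of dimension exactly $2$. So $m(G)=3$ and $r(G)=2$.

By Theorem 3, $G$ is not biembeddable with any group admitting a fast generating set. This proves Theorem 1. $\square$

## Minimality of the example and a weaker boundary condition

Theorem 1 is optimal in two ways. Finitely generated abelian subgroups of $F$ are isomorphic to $\mathbb Z^n$ and admit fast generating sets, as checked above. So derived length $2$ is minimal for a counterexample; and since 1-generated groups are abelian, so is the number $2$ of generators.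

Also, Theorem 3 uses less than disjoint boundaries. Step 1 of its proof only needs that *every point is the left endpoint of bumps of at most one element of $X$*: if $y\ne x$ were not the identity near $a$ in $A$, then $y$ would have a bump with left endpoint $a$, as $x$ does. The rest of the proof is unchanged. Right endpoints need no separate treatment, because Lemma 4(1) shows that $A$ is a bump of $x_A$. So $G$ is not biembeddable with $\langle X\rangle$ for any finite $X\subseteq\mathrm{PL}_+(I)$ satisfying this weaker condition.

## The groups $G_\Lambda$ and the possible pairs $(m,r)$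

The relation $e_3=e_1+e_2$ was one choice among many. Let $n\ge1$ and let $\Lambda\le\mathbb Z^n$ be a subgroup. Take $n$ disjoint standard dyadic intervals $[\frac k{2^l},\frac{k+1}{2^l}]$ with interiors $A_1,\dots,A_n$, and the copies $f_i,s_i\in F$ of $f,s$ on them. Write $f^\lambda=\prod_if_i^{\lambda_i}$ for $\lambda\in\Lambda$ and
$$G_\Lambda=\langle f^\lambda\ (\lambda\in\Lambda),\ s_1,\dots,s_n\rangle\le F .$$
Since $\Lambda$ is finitely generated, so is $G_\Lambda$. Let $\mu_i:\Lambda\to\mathbb Z$ be the $i$th coordinate. For example $n=1$, $\Lambda=\mathbb Z$ gives $W$, and $\Lambda=0$ gives $\mathbb Z^n$.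

**Theorem 4.**

1. $r(G_\Lambda)=\operatorname{rank}\Lambda$, and $m(G_\Lambda)$ is the number of proportionality classes of nonzero $\mu_i$'s.
2. $G_\Lambda$ is biembeddable with a group admitting a fast generating set if and only if $m(G_\Lambda)=r(G_\Lambda)$. In that case it is biembeddable with $W^r\times\mathbb Z^z=(\mathbb Z\wr\mathbb Z)^r\times\mathbb Z^z$, where $r=r(G_\Lambda)$ and $z=\#\{i:\mu_i=0\}$.
3. The pairs $(m(G),r(G))$ for finitely generated metabelian $G\le F$ are exactly $(0,0)$, $(1,1)$ and all $(m,r)$ with $2\le r\le m$. In particular, there are infinitely many pairwise non-biembeddable counterexamples to the conjecture, at least one for each $2\le r<m$.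

*Proof.*

**Step 1: the algebraic structure of $G_\Lambda$.** We describe the group as a semidirect product. Put $s_{i,j}=f_i^{\,j}s_if_i^{-j}$. For fixed $i$ these have disjoint supports inside $A_i$, as in the case of $\langle f,s\rangle$; for different $i$ the supports lie in different $A_i$. Since $f_k$ with $k\ne i$ is the identity on $A_i$,
$$f^\lambda s_{i,j}f^{-\lambda}=s_{i,j+\lambda_i}. \tag{9}$$
Let $M$ be the subgroup generated by the $s_{i,j}$ with $1\le i\le n$ and $j\in\mu_i(\Lambda)$. It is free abelian on these elements, by disjointness of supports. By (9) it is normalized by all $f^\lambda$, and it contains each $s_i=s_{i,0}$; each of its generators is $s_{i,\mu_i(\lambda)}=f^\lambda s_if^{-\lambda}$ for some $\lambda$. So $M$ is the normal closure of $s_1,\dots,s_n$ in $G_\Lambda$. Elements of $M$ are the identity near the left end of each $A_i$, where $f^\lambda$ has slope $2^{-\lambda_i}$; so $f^\lambda\in M$ only for $\lambda=0$. Hence $G_\Lambda=M\rtimes\{f^\lambda:\lambda\in\Lambda\}$, and with $M$ and the quotient $\Lambda$ abelian, $G_\Lambda$ is metabelian. Let $\pi:G_\Lambda\to\Lambda$ be the projection.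

**Step 2: part (1).** We compute $E(G_\Lambda)$ and the lines. Suppose $\mu_i\ne0$. Some $f^\lambda$ has $A_i$ as a bump, and all of $G_\Lambda$ fixes the ends of $A_i$, so $A_i$ is an orbital. An element of $Mf^\lambda$ has slope $2^{-\lambda_i}$ at the left end, so $\lambda_{A_i}$ is proportional to $\mu_i\circ\pi$. For $\lambda$ with $\lambda_i\ne0$, the commutator $[f^\lambda,s_i]=s_{i,\lambda_i}s_{i,0}^{-1}$ is nontrivial on $A_i$, so $A_i\in E(G_\Lambda)$. Suppose $\mu_i=0$. Then $G_\Lambda$ acts on $A_i$ through $\langle s_i\rangle$; the corresponding orbital is $\operatorname{supp}s_i$, the action there is abelian, and it is not in $E(G_\Lambda)$. There are no further orbitals.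

As $\pi$ is surjective, $\psi\mapsto\psi\circ\pi$ is injective on $\operatorname{Hom}(\Lambda,\mathbb Q)$. So $m(G_\Lambda)$ is the number of distinct lines $\mathbb Q\mu_i$ with $\mu_i\ne0$, and $r(G_\Lambda)$ is the dimension of the span of the $\mu_i$. If this span were a proper subspace of $\operatorname{Hom}(\Lambda,\mathbb Q)$, it would annihilate a nonzero vector of $\Lambda\otimes\mathbb Q$, hence, clearing denominators, a nonzero $\lambda\in\Lambda$; but all coordinates of $\lambda$ would vanish. So the $\mu_i$ span $\operatorname{Hom}(\Lambda,\mathbb Q)$ and $r(G_\Lambda)=\operatorname{rank}\Lambda$.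

**Step 3: coordinates for part (2).** If $G_\Lambda$ is biembeddable with a group admitting a fast generating set, then $m=r$ by Theorem 3. Assume from now on that $m=r$; we choose coordinates on $\Lambda$ adapted to the lines. Let $C_1,\dots,C_r$ be the proportionality classes of the indices with $\mu_i\ne0$. For each $c$ choose one $i\in C_c$ and let $\nu_c=\mu_i/e$, where $\mu_i(\Lambda)=e\mathbb Z$, $e>0$; this is a surjection $\Lambda\to\mathbb Z$. For every $i\in C_c$ we have $\mu_i=d_i\nu_c$ with $d_i\in\mathbb Q^\times$, and $d_i\in\mathbb Z$ since it is the value of $\mu_i$ where $\nu_c=1$. So $\mu_i(\Lambda)=d_i\mathbb Z$. The map $\nu=(\nu_1,\dots,\nu_r):\Lambda\to\mathbb Z^r$ is injective, because $\nu(\lambda)=0$ makes all coordinates of $\lambda$ vanish.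

**Step 4: $G_\Lambda$ embeds in $W^r\times\mathbb Z^z$.** The idea is to interleave the several orbitals of one class in a single copy of $W$. Let $W_c=\langle t_c,\alpha^{(c)}\rangle$ be copies of $W$ with base elements $\alpha^{(c)}_j$, put $n_c=|C_c|$, and fix bijections $\kappa:C_c\to\{0,\dots,n_c-1\}$. Define
$$f^\lambda\mapsto\prod_ct_c^{\,n_c\nu_c(\lambda)},\qquad s_{i,d_ij}\mapsto\alpha^{(c)}_{n_cj+\kappa(i)}\quad(i\in C_c,\ j\in\mathbb Z),$$
and send the $s_i$ with $\mu_i=0$ to a basis of $\mathbb Z^z$. By Step 1 the $s_{i,d_ij}$, together with the $s_i$ with $\mu_i=0$, form the basis of $M$. We check Lemma 1(b), the target being the semidirect product of (base groups and $\mathbb Z^z$) by $\langle t_1,\dots,t_r\rangle\cong\mathbb Z^r$. Compatibility: for $i\in C_c$, $f^\lambda$ takes $s_{i,d_ij}$ to $s_{i,d_i(j+\nu_c(\lambda))}$ by (9), and $t_c^{\,n_c\nu_c(\lambda)}$ takes $\alpha^{(c)}_{n_cj+\kappa(i)}$ to $\alpha^{(c)}_{n_c(j+\nu_c(\lambda))+\kappa(i)}$, while the other $t_{c'}$ commute with it; for $\mu_i=0$ both actions are trivial. Injectivity on $M$: distinct basis elements go to distinct basis elements, since $n_cj+\kappa(i)$ determines $\kappa(i)$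 as its residue modulo $n_c$, and then $j$. Injectivity on $\Lambda$: $\lambda\mapsto(n_c\nu_c(\lambda))_c$ is injective because $\nu$ is. So $G_\Lambda$ embeds in $W^r\times\mathbb Z^z$.

**Step 5: $W^r\times\mathbb Z^z$ embeds in $G_\Lambda$.** Here $m=r$ is used: $\nu$ is injective and $\operatorname{rank}\Lambda=r$ by Step 2, so $\nu(\Lambda)$ has finite index in $\mathbb Z^r$ and contains $N\mathbb Z^r$ for some $N\ge1$. With $\epsilon_1,\dots,\epsilon_r$ the standard basis of $\mathbb Z^r$, choose $\lambda^{(c)}\in\Lambda$ with $\nu(\lambda^{(c)})=N\epsilon_c$, and choose $i_c\in C_c$. The coordinate $\mu_i(\lambda^{(c)})$ is $d_iN$ for $i\in C_c$ and $0$ otherwise, so $f^{\lambda^{(c)}}$ is supported in $\bigcup_{i\in C_c}A_i$. By (9), conjugation by its $j$th power takes $s_{i_c}$ to $s_{i_c,\,jd_{i_c}N}$. As $d_{i_c}N\ne0$, these are distinct basis elements of $M$ for distinct $j$, and no nontrivial power of $f^{\lambda^{(c)}}$ lies in $M$. So $\langle f^{\lambda^{(c)}},s_{i_c}\rangle\cong W$ by Lemma 1(a). For different $c$ these groups have disjoint supports, also disjoint from those of the $z$ elements $s_i$ with $\mu_i=0$, which generate $\mathbb Z^z$.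 Together they generate a copy of $W^r\times\mathbb Z^z$ in $G_\Lambda$.

By Steps 4 and 5, $G_\Lambda$ is biembeddable with $W^r\times\mathbb Z^z$, which admits a fast generating set by Lemma 2. This proves part (2).

**Step 6: part (3).** We first list the constraints, then realize the pairs. Always $r\le m$, since $r$ is the dimension spanned by $m$ lines. Each $\lambda_A$ is nonzero, so $m=0$ iff $r=0$; and $r=1$ forces $m=1$, as a one-dimensional space is a single line. So no pairs other than those listed occur. The trivial group gives $(0,0)$ and $\langle f,s\rangle\cong W$ gives $(1,1)$. For $2\le r\le m$, consider the $m$ homomorphisms $\mathbb Z^r\to\mathbb Z$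
$$x_1,\ \dots,\ x_r,\qquad x_1+kx_2\quad(k=1,\dots,m-r).$$
They are pairwise nonproportional and span $\operatorname{Hom}(\mathbb Z^r,\mathbb Q)$. Let $\Lambda\le\mathbb Z^m$ be the image of $\mathbb Z^r$ under the map with these coordinates. The map is injective, so $\Lambda\cong\mathbb Z^r$, and the $\mu_i$ correspond to the homomorphisms listed. By part (1), $G_\Lambda$ has invariants $(m,r)$. By Theorem 2, groups with different pairs are not biembeddable, and by Theorem 3 every such $G_\Lambda$ with $r<m$ is a counterexample to the conjecture. $\square$

For $r=2$, $m=3$ this gives $\Lambda=\{(x,y,x+y)\}$, the relation (3) again. The sufficiency of $m=r$ is proved here only for the family $G_\Lambda$; it is not claimed for arbitrary finitely generated metabelian subgroups of $F$.
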